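# Ramsey saturated trees that are not stars

## Trees on five vertices and the banner

Color the ten edges of $K_5$ as follows: the four edges at one fixed vertex are blue, the other six are red. The red edges form a $K_4$, which has too few vertices to contain the path $P_5$. The blue edges form a star $K_{1,4}$, which contains no $P_5$ either. So five vertices are not enough to force a monochromatic $P_5$. Are six enough? We shall answer a harder question: do six vertices force a monochromatic banner $B$, that is, a 4-cycle $abcd$ with a pendant edge $de$? The banner contains $P_5$, since deleting $da$ leaves the path $a\,b\,c\,d\,e$.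

**Lemma 2.** A graph on six vertices without a 4-cycle has at most $7$ edges.

Proof. Let $v$ be a vertex of maximum degree $d$, let $N$ be its neighborhood, and let $R$ be the set of the $5-d$ remaining vertices. No vertex $y\in N$ has two neighbors $x,x'$ in $N$, since $v\,x\,y\,x'$ would be a 4-cycle. So there are at most $\lfloor d/2\rfloor$ edges inside $N$. A vertex of $R$ has at most one neighbor in $N$, since two would be two common neighbors with $v$ and give a 4-cycle. Hence the number of edges is at most
$$d+\lfloor d/2\rfloor+(5-d)+\binom{5-d}{2}=5+\lfloor d/2\rfloor+\binom{5-d}2 .$$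
This equals $7$ for each of $d=3,4,5$. If $d\le 2$, there are at most $6\cdot 2/2=6$ edges. $\square$

Now color $K_6$ red and blue. It has $15$ edges, so one color, say red, has at least $8$ edges, and by Lemma 2 there is a red 4-cycle $abcd$. Let $x,y$ be the other two vertices. If any edge from $\{x,y\}$ to $\{a,b,c,d\}$ is red, we have a red banner. If not, all eight of these edges are blue, and then $x\,a\,y\,b$ is a blue 4-cycle with the blue pendant edge $xc$. Either way there is a monochromatic banner.

So six vertices force a monochromatic $P_5$, and they even force a graph with one more edge on the same five vertices. We paid nothing for the extra edge. The same works for the fork, the tree on five vertices with degrees $3,2,1,1,1$. It is obtained from the banner by deleting $ab$, and the coloring of $K_5$ above contains no monochromatic fork.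

There is a third tree on five vertices, the star $K_{1,4}$, and it behaves differently. In $K_8$ every vertex has degree $7=3+4$, so some color has degree at least $4$ there, and $8$ vertices force a monochromatic $K_{1,4}$. Any edge added to $K_{1,4}$ joins two leaves and creates a triangle. Color $K_8$ with two disjoint red $K_4$'s and all edges between them blue. The red components have four vertices and the blue graph is bipartite, so no monochromatic copy of the enlarged graph appears. For the star, every extra edge has a price.

**Definition 1.** For a graph $G$, the (diagonal) Ramsey number $r(G)$ is the least $N$ such that every coloring of the edges of $K_N$ with red and blue contains a monochromatic subgraph isomorphic to $G$. A graph $G$ is Ramsey unsaturated if some proper supergraph $G'$ of $G$ on the same vertex set (at least one edge added, no vertex added) has $r(G')=r(G)$. Otherwise $G$ is Ramsey saturated.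

We have just shown that $r(P_5)=r(\text{fork})=r(B)=6$, so $P_5$ and the fork are Ramsey unsaturated, and that $K_{1,4}$ is Ramsey saturated. It is known that all stars $K_{1,n-1}$ are Ramsey saturated and that the paths $P_n$, $n\ge5$, are Ramsey unsaturated. The paper "Ramsey Unsaturated and Saturated Graphs" (https://www.memphis.edu/msci/people/pbalistr/ramseyunsat.pdf) is the source of the following conjecture.

**Conjecture.** Every non-star tree of order $n\ge5$ is Ramsey unsaturated.

For $n=5$ we have verified it by hand. In general it is false, and these notes construct infinitely many counterexamples. The smallest tree among them has $41$ vertices.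

## Edges inside a class, edges between classes

To show that a tree $T$ is saturated, we must show that $r(T+e)>r(T)$ for every single new edge $e$. This suffices, because every proper supergraph on the same vertex set contains some $T+e$. Two cheap colorings give lower bounds.

**Lemma 3.** Let $G$ be a connected graph on $n$ vertices.

1. If $G$ is not bipartite, then $r(G)\ge 2n-1$.
2. If $G$ is bipartite and one of its two classes has $k$ vertices, then $r(G)\ge 2k-1$.

Proof. For part 1, color $K_{2n-2}$ with two disjoint red $K_{n-1}$'s and all other edges blue. The red components have fewer than $n$ vertices and blue is bipartite. For part 2, color $K_{2k-2}$ with two disjoint red $K_{k-1}$'s and all other edges blue. The red components have fewer than $k\le n$ vertices. The blue graph is $K_{k-1,k-1}$. Since $G$ is connected, its bipartition is unique, and a blue copy would put its $k$-vertex class inside a class of size $k-1$. $\square$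

Part 1 explains the stars. If $n\ge3$, an edge added to $K_{1,n-1}$ gives a connected graph with a triangle, so the Ramsey number becomes at least $2n-1$. On the other hand $r(K_{1,n-1})\le 2n-2$, because a vertex of $K_{2n-2}$ has degree $2n-3=2(n-2)+1$.

For a general tree, part 1 deals with the edges inside a bipartition class, provided $r(T)<2n-1$. A non-star tree also has non-adjacent pairs between its classes, and adding such an edge keeps the graph bipartite. In $P_5=v_1v_2v_3v_4v_5$ these are $v_1v_4$ and $v_2v_5$, and they produce the banner. A saturated non-star tree needs a separate lower-bound coloring against each edge of this kind.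

## The forced vertex of degree $\Delta$ in $K_{2\Delta-1}$

Consider trees in which a vertex $u$ is adjacent to one entire bipartition class $\{b_1,\dots,b_\Delta\}$. By Lemma 3, part 2, the Ramsey number is at least $2\Delta-1$. Suppose it equals $2\Delta-1$; then we must beat each $T+e$ by a coloring of $K_{2\Delta-1}$. In $K_{2\Delta-1}$ the red and blue degrees of a vertex add up to $2\Delta-2$.

If $\Delta$ is odd, we can make all red and all blue degrees equal to $\Delta-1$: take the integers modulo $2\Delta-1$ as vertices and color an edge red if its ends differ by at most $(\Delta-1)/2$ in cyclic distance. No vertex then has monochromatic degree $\Delta$, so every graph of maximum degree at least $\Delta$ has Ramsey number at least $2\Delta$.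

If $\Delta$ is even, this is impossible: an odd-regular graph on an odd number of vertices does not exist. So some vertex has monochromatic degree at least $\Delta$. The tightest colorings that remain are those in which exactly one vertex $z$ has red degree $\Delta$ and every other vertex has red degree $\Delta-1$. In such a coloring $u$ has only one place to go, and this makes the embedding problem small.

To say this precisely, let $G$ be a bipartite graph with classes $\{u\}\cup\{\text{kids}\}$ and $\{b_1,\dots,b_\Delta\}$, in which $u$ is adjacent to every $b_l$. The vertices of the first class other than $u$ are called kids, and the bipartite graph $G-u$ between the kids and the $b$'s is called the kid graph of $G$. For example, let $G$ have $\Delta=3$, kids $a_0,a_1$ adjacent to $b_1$, and a kid $a_2$ adjacent to $b_2$. Then the kid graph is the path $a_0b_1a_1$, the edge $a_2b_2$, and the isolated vertex $b_3$.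

**Lemma 4.** Let the edges of $K_{2\Delta-1}$ be colored on the vertex set $\{z\}\sqcup A\sqcup C$ with $|A|=\Delta$, $|C|=\Delta-2$, where $A$ is the set of red neighbors of $z$ and every vertex other than $z$ has red degree exactly $\Delta-1$. Let $H$ be the bipartite graph of red edges between $A$ and $C$. There is no blue $G$. If there is a red $G$, then the kid graph of $G$ embeds in $H$ with the $b$'s in $A$ and the kids in $C$.

Proof. The blue degree of $z$ is $\Delta-2$ and all other blue degrees are $\Delta-1$, while $u$ has degree $\Delta$ in $G$. So there is no blue $G$. In a red copy, $u$ must be $z$, the only vertex of red degree at least $\Delta$. The $\Delta$ vertices $b_l$ are red neighbors of $z$, so they fill $A$ completely. The kids lie outside $A\cup\{z\}$, hence in $C$. $\square$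

So to beat $T+e$ it is enough to design a coloring of this shape whose $H$ does not contain the kid graph of $T+e$.

## The trees $T(\Delta,t)$

The first non-star tree that one would try is the spider: $u$ has children $b_1,\dots,b_\Delta$, and for $1\le i\le t$ a kid $a_i$ is attached to $b_i$. Its kid graph is a matching of size $t$ plus isolated vertices. Lemma 4 suggests keeping the matching number $\nu(H)$ small. The edge $a_1b_{t+1}$ defeats this. After adding it, the kid graph has matching number $t$ as before, because there are only $t$ kids. A bound on $\nu(H)$ that tolerates the spider therefore says nothing against the spider with $a_1b_{t+1}$ added. We shall check below that all three of our colorings, with the parameters we use, contain this larger graph in red.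

The repair is to give the tree one more kid than its matching number, so that the edge $a_1b_{t+1}$ can raise the matching number.

**Definition 5.** For $2\le t\le\Delta$ let $T(\Delta,t)$ be the tree with root $u$, children $b_1,\dots,b_\Delta$ of $u$, and leaves (kids) $a_0,a_1,\dots,a_t$, where $a_0,a_1$ are adjacent to $b_1$ and $a_i$ is adjacent to $b_i$ for $2\le i\le t$. It has $n=\Delta+t+2$ vertices and bipartition classes $\{u,a_0,\dots,a_t\}$ and $\{b_1,\dots,b_\Delta\}$.

The example of a kid graph above is that of $T(3,2)$, a tree on seven vertices. In general the kid graph of $T(\Delta,t)$ has $t+1$ kids and matching number $t$, since $a_0$ and $a_1$ compete for $b_1$. Adding $a_1b_{t+1}$ resolves the conflict and raises the matching number to $t+1$.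

**Theorem 6.** Let $t\ge7$ and let $\Delta$ be even with $(t-1)(t-2)<\Delta\le t(t-1)$. Then $r(T(\Delta,t))=2\Delta-1$, and $r(G')>2\Delta-1$ for every proper supergraph $G'$ of $T(\Delta,t)$ on the same vertex set. So $T(\Delta,t)$ is a non-star Ramsey saturated tree.

The intervals $((t-1)(t-2),\,t(t-1)]$ with $t\ge7$ are $(30,42],(42,56],\dots$ and cover all even $\Delta\ge32$. So the theorem gives a non-star Ramsey saturated tree of maximum degree $\Delta$ for every even $\Delta\ge32$. The smallest of them is $T(32,7)$, of order $41$.

**Theorem 7.** Let $t\ge7$ and let $\Delta\ge t$ be even.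

1. $r(T(\Delta,t))=2\Delta-1$ if and only if $\Delta>(t-1)(t-2)$.
2. If $\Delta>(t-1)(t-2)$, then $T(\Delta,t)$ is Ramsey saturated if and only if $\Delta\le t(t-1)$. For $\Delta>t(t-1)$, $r(T(\Delta,t)+a_1b_{t+1})=r(T(\Delta,t))$.

The proof has two halves: colorings that beat every $T+e$, and an upper bound showing that $2\Delta-1$ vertices suffice for $T$.

## Three colorings with one vertex of red degree $\Delta$

Throughout this section $\Delta\ge8$ is even. Each coloring has the shape required by Lemma 4: vertex set $\{z\}\sqcup A\sqcup C$, $|A|=\Delta$, $|C|=\Delta-2$, all edges $zA$ red and all edges $zC$ blue. Only the red edges are listed, and in each case we check that every vertex other than $z$ has red degree $\Delta-1$.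

**Coloring $\mathcal C_1$.** This coloring makes $H$ have only one vertex of $A$ of degree at least $2$. Let $A=\{v_0,v_1\}\cup A'$ with $|A'|=\Delta-2$. Besides $zA$, the red edges are: all edges inside $C$; all edges from $v_0$ to $C$; a perfect matching between $C$ and $A'$; and inside $A$ all edges except those at $v_0$ and except a perfect matching of $A'$ (which exists because $\Delta-2$ is even). The red degrees are as follows.

- $v_0$: one from $z$ and $\Delta-2$ from $C$.
- $v_1$: one from $z$ and $\Delta-2$ from $A'$.
- A vertex of $A'$: one from $z$, one from $C$, and $1+(\Delta-4)=\Delta-3$ inside $A$.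
- A vertex of $C$: $\Delta-3$ inside $C$, one from $v_0$, one from $A'$.

All are equal to $\Delta-1$. In $H$, the vertex $v_1$ has degree $0$ and the vertices of $A'$ have degree $1$, so $v_0$ is the only vertex of $A$ with degree at least $2$. Every $c\in C$ has exactly one $H$-neighbor other than $v_0$.

**Coloring $\mathcal C_2$.** This coloring makes all $H$-degrees in $A$ at most $2$. Let $A=\{x,x'\}\cup A'$ with $|A'|=\Delta-2$. Besides $zA$, the red edges are: all edges inside $C$; a 2-regular bipartite graph between $C$ and $A'$ (for instance a cycle through all these vertices); and inside $A$ all edges except $xx'$ and except the edges of a cubic graph on $A'$. Such a cubic graph exists since $\Delta-2\ge6$ is even: take a cycle and join opposite vertices. The red degrees are as follows.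

- $x$ and $x'$: one from $z$ and $\Delta-2$ from $A'$.
- A vertex of $A'$: one from $z$, two from $C$, and $2+(\Delta-3-3)=\Delta-4$ inside $A$.
- A vertex of $C$: $(\Delta-3)+2$.

All are equal to $\Delta-1$. In $H$, vertices of $A$ have degree $0$ or $2$.

**Coloring $\mathcal C_3(s)$, for $s\ge4$ and $(s-1)(s-2)<\Delta\le s(s-1)$.** This coloring makes $\nu(H)\le s$. We want a set $M$ of $s$ vertices that meets every edge of $H$. Let $A=S\sqcup Q$ and $C=S'\sqcup W$ with
$$|S|=2,\qquad |Q|=\Delta-2,\qquad |S'|=s-2,\qquad |W|=\Delta-s,\qquad M=S\cup S',$$
and allow no red edge between $Q$ and $W$. A vertex of $W$ then has its red neighbors in $W\cup M$, and $|W|-1+s=\Delta-1$, so $W$ must be a red clique completely red to $M$. Make $Q$ a red clique. A vertex of $Q$ has red degree $1+(\Delta-3)$ from $z$ and $Q$, so it needs exactly one more red edge, which goes to $M$. If there are $e_M$ red edges inside $M$, the red degrees in $M$ add up to $s(\Delta-s)+(\Delta-2)+2+2e_M$, the term $2$ coming from $z$ to $S$. This has to equal $s(\Delta-1)$, so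
$$e_M=\frac{s(s-1)-\Delta}{2}. \tag{1}$$
This is where the bound $\Delta\le s(s-1)$ comes from: it says that $e_M\ge0$.

Here is the definition in full. Besides $zA$, the red edges are: all edges inside $Q$; all edges inside $W$; all $W$–$M$ edges; on $M$, a subgraph of a Hamiltonian path with exactly $e_M$ edges, $e_M$ as in (1); and from each vertex of $Q$ exactly one edge to $M$, arranged so that $\mu\in M$ receives $x_\mu$ of them, where, with $\delta_\mu\le2$ the red degree of $\mu$ inside $M$,
$$x_\mu=s-2-\delta_\mu\ \ (\mu\in S),\qquad x_\mu=s-1-\delta_\mu\ \ (\mu\in S').$$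

We check that this is possible. Both $s(s-1)$ and $\Delta$ are even, so $e_M$ is an integer, and $e_M\ge0$. Since $(s-1)(s-2)$ is even too, $\Delta\ge(s-1)(s-2)+2$. So $2e_M\le 2(s-1)-2$, that is, $e_M\le s-2$, and a Hamiltonian path on $s$ vertices has $s-1$ edges. Next, $x_\mu\ge s-4\ge0$. Finally
$$\sum_{\mu\in M}x_\mu=2(s-2)+(s-2)(s-1)-2e_M=(s-2)(s+1)-s(s-1)+\Delta=\Delta-2=|Q|.$$
The red degrees are as follows.

- A vertex of $W$: $(\Delta-s-1)+s$.
- A vertex of $Q$: $1+(\Delta-3)+1$.
- $\mu\in S$: $1+(\Delta-s)+x_\mu+\delta_\mu=1+(\Delta-s)+(s-2)$.
- $\mu\in S'$: $(\Delta-s)+x_\mu+\delta_\mu=(\Delta-s)+(s-1)$.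

All are equal to $\Delta-1$. There is no red $Q$–$W$ edge, so every edge of $H$ meets $M$, and $\nu(H)\le|M|=s$.

As an example, take $s=4$ and $\Delta=8$, so that $e_M=2$, $|Q|=6$, $|W|=4$. Write $S=\{s_1,s_2\}$, $S'=\{s_1',s_2'\}$ and make $s_1s_2$ and $s_1's_2'$ red; these two edges lie on the path $s_1s_2s_1's_2'$. All $\delta_\mu$ are $1$, so $s_1,s_2$ receive one edge each from $Q$ and $s_1',s_2'$ receive two each, six in total. The red degree of $s_1$ is $1+4+1+1=7$, and that of $s_1'$ is $4+2+1=7$.

## Every added edge pushes the Ramsey number to $2\Delta$

**Proposition 8.** Let $t\ge7$ and let $\Delta\ge t$ be even.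

1. If $(t-1)(t-2)<\Delta\le t(t-1)$, then $r(T(\Delta,t)+e)\ge2\Delta$ for every edge $e$ joining two non-adjacent vertices of $T(\Delta,t)$.
2. If $\Delta\le(t-1)(t-2)$, then $r(T(\Delta,t))\ge2\Delta$.

Proof. Since $\Delta\ge t\ge7$ is even, $\Delta\ge8$, and the colorings are available. Write $T=T(\Delta,t)$.

For part 1, suppose first that $e$ lies inside a bipartition class. Then $T+e$ is connected and not bipartite and has $n=\Delta+t+2$ vertices, so Lemma 3 gives $r(T+e)\ge2n-1=2\Delta+2t+3>2\Delta$.

Now let $e$ join the two classes. As $u$ is adjacent to all $b$'s, $e=a_jb_l$ for a kid $a_j$. By Lemma 4 it is enough to find a coloring whose $H$ does not contain the kid graph of $T+e$, with $b$'s in $A$ and kids in $C$. There are four cases.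

- $l=1$, so $j\ge2$. Then $b_1$ has the three kids $a_0,a_1,a_j$. In $\mathcal C_2$ no vertex of $A$ has $H$-degree $3$.
- $2\le l\le t$, so $j\ne l$. Then $b_1$ (with $a_0,a_1$, at least) and $b_l$ (with $a_l,a_j$) both have at least two kids. In $\mathcal C_1$ only $v_0$ has $H$-degree at least $2$.
- $l>t$ and $j\ge2$. In $\mathcal C_1$, the vertex $b_1$, having two kids, must be placed at $v_0$. The kid $a_j$ is adjacent to $b_j$ and $b_l$, two vertices different from $b_1$, but each $c\in C$ has only one $H$-neighbor other than $v_0$.
- $l>t$ and $j\in\{0,1\}$. The edges $a_jb_l$, $a_{1-j}b_1$, $a_2b_2,\dots,a_tb_t$ form a matching of size $t+1$. In $\mathcal C_3(t)$, which exists because $(t-1)(t-2)<\Delta\le t(t-1)$, we have $\nu(H)\le t$.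

In every case a coloring of $K_{2\Delta-1}$ has no monochromatic $T+e$, so $r(T+e)\ge2\Delta$.

For part 2, let $s$ be the integer with $(s-1)(s-2)<\Delta\le s(s-1)$. Since $\Delta\ge8>3\cdot2$, we have $s\ge4$. Since $(s-1)(s-2)<\Delta\le(t-1)(t-2)$, we have $s\le t-1$. In $\mathcal C_3(s)$, $\nu(H)\le s\le t-1$, whereas the kid graph of $T$ contains the matching $a_1b_1,\dots,a_tb_t$ of size $t$. By Lemma 4, $r(T)\ge2\Delta$. $\square$

Here is the promised check on the spider, for $t\ge7$ and $\Delta$ in the range of part 1. Its kid graph together with $a_1b_{t+1}$ consists of a path $b_1a_1b_{t+1}$ and $t-1$ disjoint edges. We show that it embeds in $H$ in the required way in all three colorings; a red copy of the whole graph then results, since the remaining $b$'s can be placed anywhere in the rest of $A$.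

- In $\mathcal C_1$, use the path from $v_0$ through some $c\in C$ to the matching partner of $c$ in $A'$, and $t-1$ other edges of the matching between $C$ and $A'$.
- In $\mathcal C_2$, with the 2-regular graph taken as one cycle, use a path $x_1cx_2$ with $x_1,x_2\in A'$ and $t-1$ alternate edges of the rest of the cycle. The rest is a path on $2(\Delta-2)-3$ vertices and contains $\Delta-4\ge t-1$ disjoint edges.
- In $\mathcal C_3(t)$, take $\mu\in S'$ with two of its $Q$-neighbors, one $Q$-neighbor for each of the other $t-3$ vertices of $S'$, and two disjoint $S$–$W$ edges. This is possible because $x_\mu\ge t-3\ge4$ on $S'$ and each vertex of $Q$ has only one red neighbor in $M$.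

## The upper bound $2\Delta-1$ and the graphs $X_1$, $X_2$

We need $r(T(\Delta,t))\le2\Delta-1$ when $\Delta>(t-1)(t-2)$, and for Theorem 7 we also need $r(T(\Delta,t)+a_1b_{t+1})\le2\Delta-1$ when $\Delta>t(t-1)$. One argument does both, in the following notation.

For $\tau\ge7$ define two bipartite graphs, each with a side of centers and a side of kids.

- $F_1$ consists of one center with two kids, plus $\tau-1$ disjoint edges; it has $\tau$ centers and $\tau+1$ kids.
- $F_2$ consists of a path kid–center–kid–center, plus $\tau-2$ disjoint edges; it has $\tau$ centers and $\tau$ kids.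

Let $X_i$ be obtained from $F_i$ by adding $\Delta-\tau$ isolated centers and a vertex $u$ joined to all $\Delta$ centers. Then $X_1=T(\Delta,\tau)$. Moreover $X_2\cong T(\Delta,\tau-1)+a_1b_\tau$: in the latter graph, $a_0b_1a_1b_\tau$ is the path and $a_2b_2,\dots,a_{\tau-1}b_{\tau-1}$ are the $\tau-2$ disjoint edges. We also use that $F_i\subseteq K_{\tau,\tau+1}$, with the centers on the side of size $\tau$, and that $X_i\subseteq K_{\tau+2,\Delta}$, since $u$ and the kids number at most $\tau+2$.

**Proposition 9.** Let $\tau\ge7$, let $\Delta$ be even with $\Delta\ge\tau^2-3\tau+4$, and let $i\in\{1,2\}$. Every red/blue coloring of $K_{2\Delta-1}$ contains a monochromatic $X_i$.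

The direct attack is to take a vertex $z$ of red degree at least $\Delta$, put $u$ at $z$ and the centers among its red neighbors, and look for kids in the rest. This goes well as long as the red graph between the two parts has a large matching: either $F_i$ embeds, or red is so sparse that blue contains $X_i$. The attack stops when that matching number is below $\tau$, and this can really happen. The coloring $\mathcal C_3(\tau-1)$ has matching number at most $\tau-1$ and contains no $X_i$, since both $F_1$ and $F_2$ have matchings of size $\tau$ (in the path of $F_2$, take the two end edges). It exists up to $\Delta=(\tau-1)(\tau-2)=\tau^2-3\tau+2$, and the hypothesis of Proposition 9 starts at the next even number. So the case of small matching number needs an exact count. König's theorem gives the structure to count in: a bipartite graph has a vertex cover (a set of vertices meeting every edge) whose size equals its matching number. The count will not reach a contradiction by itself. It will show that the coloring looks like $\mathcal C_3(\tau-1)$, except that a second vertex has red degree $\Delta$. We then apply everything again to that vertex and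 let the two structures collide.

## Proof of Proposition 9

From $\tau\ge7$ we have
$$\Delta\ge\tau^2-3\tau+4\ge4\tau+4\ge3\tau+8. \tag{2}$$
Suppose a coloring of $K_{2\Delta-1}$ on the vertex set $V$ has no monochromatic $X=X_i$, and write $F=F_i$.

As we saw, not all red degrees are $\Delta-1$, because $\Delta-1$ and $2\Delta-1$ are odd. Red and blue degrees add up to $2\Delta-2$, so some monochromatic degree is at least $\Delta$. Let $\Delta+\ell$, $\ell\ge0$, be the maximum monochromatic degree. Exchanging the colors if necessary, let it be attained by $z$ in red. Let $A$ be the set of red neighbors of $z$ and $C=V\setminus(A\cup\{z\})$, so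
$$|A|=\Delta+\ell,\qquad |C|=\Delta-2-\ell.$$

Two facts tell us when $X$ appears.

**(E)** If the red graph on $V\setminus\{z\}$ contains a copy of $F$ with all centers in $A$ and at most $\ell$ kids in $A$, then there is a red $X$ with $u=z$. Indeed, at least $\Delta$ vertices of $A$ are not kids, and these include the $\tau$ centers. Choose $\Delta$ of them including the centers; $z$ is red to all of them.

**(E′)** If $v$ has a set $B_0$ of $\Delta$ blue neighbors, and there are $\tau$ vertices in $B_0$ and $\tau+1$ vertices outside $B_0\cup\{v\}$ with all edges between these two sets blue, then there is a blue $X$ with $u=v$. Indeed, $F\subseteq K_{\tau,\tau+1}$ with centers on the side of size $\tau$, so $F$ is found in blue with its centers in $B_0$ and its kids outside $B_0\cup\{v\}$. The rest of $B_0$ supplies the isolated centers.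

**Step 1: $\ell\le\tau$.** The purpose is to bound the maximum degree. Suppose $\ell\ge\tau+1$. As $F$ has at most $\tau+1$ kids, the condition on kids in (E) is automatic, so the red graph on $V\setminus\{z\}$ has no copy of $F$ with all centers in $A$. Let $G_A$ be the graph of red edges inside $V\setminus\{z\}$ with at least one end in $A$. We shall find a blue $K_{\tau+2,\Delta}$, which contains $X$, whether the matchings of $G_A$ are small or large.

Suppose first that a maximum matching of $G_A$ has at most $\tau+1$ edges. The set $Z$ of its ends has $|Z|\le2\tau+2$ and meets all edges of $G_A$, by maximality. Since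
$$|A\setminus Z|\ge\Delta+(\tau+1)-(2\tau+2)=\Delta-\tau-1\ge\tau+2,$$
we can take $L\subseteq A\setminus Z$ with $|L|=\tau+2$. An edge from $L$ to a vertex outside $Z\cup L\cup\{z\}$ has an end in $A$ and misses $Z$, so it is not in $G_A$ and hence is blue. The number of vertices outside $Z\cup L\cup\{z\}$ is at least $2\Delta-2-(2\tau+2)-(\tau+2)=2\Delta-3\tau-6\ge\Delta$ by (2). This is a blue $K_{\tau+2,\Delta}$, a contradiction.

Suppose now that $G_A$ has a matching $\mathcal N$ of size $\tau+2$. Every edge of $\mathcal N$ has an end in $A$, which can serve as a center, with the other end as its kid.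

If $i=1$, no $x\in A$ has two $G_A$-neighbors $y,y'$. Otherwise delete from $\mathcal N$ the at most three edges meeting $\{x,y,y'\}$. At least $\tau-1$ edges are left, and with the center $x$ and its kids $y,y'$ they form $F_1$ with centers in $A$.

If $i=2$, there is no path $y'xyx'$ in $G_A$ with $x,x'\in A$. Otherwise delete the at most four edges of $\mathcal N$ meeting this path. At least $\tau-2$ are left, and with the path (kids $y',y$, centers $x,x'$) they form $F_2$ with centers in $A$.

In both cases the vertices of $A$ of $G_A$-degree at least $3$ have pairwise disjoint $G_A$-neighborhoods. For $i=1$ there are no such vertices. For $i=2$, let $x\ne x'$ be vertices of $A$ with a common neighbor $y$, where $x$ has degree at least $3$. Choose $y'\in N(x)\setminus\{y,x'\}$; then $y'xyx'$ is a forbidden path.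

If fewer than $\tau+2$ vertices of $A$ had $G_A$-degree at most $2$, then at least $\Delta+\ell-(\tau+1)\ge\Delta$ vertices of $A$ would have degree at least $3$. Their neighborhoods are disjoint subsets of $V\setminus\{z\}$, so $3\Delta\le2\Delta-2$, which is absurd. So there is $L\subseteq A$ with $|L|=\tau+2$ and all $G_A$-degrees in $L$ at most $2$. Remove $z$, $L$ and the at most $2(\tau+2)$ red neighbors of $L$ in $V\setminus\{z\}$. At least $2\Delta-2-3(\tau+2)=2\Delta-3\tau-8\ge\Delta$ vertices remain, all of them blue to all of $L$. Again there is a blue $K_{\tau+2,\Delta}$, a contradiction. So $\ell\le\tau$.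

From now on let $H$ be the bipartite graph of red edges between $A$ and $C$.

**Step 2: $\nu(H)\le\tau+1$.** The purpose is to reach the case of a small matching number. Suppose $\nu(H)\ge\tau+2$. By (E), used with all kids in $C$, $H$ contains no $F$ with centers in $A$ and kids in $C$. The deletion argument of Step 1, applied to a matching of size $\tau+2$ in $H$, gives the following. For $i=1$, every vertex of $A$ has $H$-degree at most $1$. For $i=2$, $H$ contains no path $P_4$ on four vertices; note that every such path in $H$ has the form $c'xcx'$ with $x,x'\in A$ and $c,c'\in C$. In both cases $H$ is a forest, since a cycle in a bipartite graph contains a $P_4$ and has vertices of degree at least $2$ on both sides.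

Suppose every $c\in C$ had at least $2+\ell$ $H$-neighbors. Then all $H$-degrees in $A$ are at most $1$. This we know for $i=1$. For $i=2$, if $x\in A$ had two neighbors $c,c'$, then $c$ would have another neighbor $x'$, and $c'xcx'$ would be a $P_4$. Counting edges of $H$ from both sides,
$$(2+\ell)(\Delta-2-\ell)\le e(H)\le\Delta+\ell,$$
so $(1+\ell)\Delta\le(2+\ell)^2+\ell=\ell^2+5\ell+4=(\ell+1)(\ell+4)$. This gives $\Delta\le\ell+4\le\tau+4$, contradicting (2).

So some $c\in C$ has at most $1+\ell$ red neighbors in $A$. It has at least $\Delta-1$ blue neighbors in $A$, and $cz$ is blue, so it has at least $\Delta$ blue neighbors in $A\cup\{z\}$. Let $B_0$ consist of $\Delta$ of these; then $|B_0\cap A|\ge\Delta-1$. As $H$ is a forest, $e(H)\le|A|+|C|=2\Delta-2$, so the average $H$-degree over $B_0\cap A$ is at most $(2\Delta-2)/(\Delta-1)=2$. Therefore the $\tau$ vertices of smallest $H$-degree in $B_0\cap A$ have total $H$-degree at most $2\tau$. The number of vertices of $C\setminus\{c\}$ that are blue to all these $\tau$ vertices is at least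
$$|C|-1-2\tau\ge(\Delta-2-\tau)-1-2\tau=\Delta-3-3\tau\ge\tau+1 .$$
They lie outside $B_0\cup\{c\}$, because $B_0\subseteq A\cup\{z\}$. Now (E′) with $v=c$ gives a blue $X$, a contradiction.

**Step 3: the partition $V=K\sqcup M\sqcup W$.** The purpose is to extract the structure that a small matching number forces. By König's theorem $H$ has a vertex cover $M=S\cup S'$, with $S\subseteq A$ and $S'\subseteq C$, of size $m:=|M|=\nu(H)\le\tau+1$. Put
$$p=|S|,\quad q=|S'|,\quad K=(A\setminus S)\cup\{z\},\quad W=C\setminus S'.$$
Then $V=K\sqcup M\sqcup W$. All $K$–$W$ edges are blue: there is no red edge between $A\setminus S$ and $W$ because $M$ is a cover, and $z$ is blue to $C$. Moreover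
$$|K|=\Delta+\ell+1-p\ge\Delta-\tau,\qquad |W|=\Delta-2-\ell-q\ge\Delta-3-2\tau\ge2\tau+1. \tag{3}$$

We claim that every vertex of $K\cup W$ has blue degree at most $\Delta-1$.

Let $w\in W$ have blue degree at least $\Delta$. All of $K$ is blue to $w$, so we can choose a set $B_0$ of $\Delta$ blue neighbors of $w$ with $B_0\subseteq K$ (if $|K|\ge\Delta$) or $B_0\supseteq K$ (if $|K|<\Delta$). In either case $|B_0\cap K|\ge\Delta-\tau\ge\tau$. In the first case $W\setminus(B_0\cup\{w\})=W\setminus\{w\}$ has at least $\Delta-4-2\tau\ge\tau+1$ vertices. In the second case $|B_0\setminus K|=\Delta-|K|=p-1-\ell$, so $W\setminus(B_0\cup\{w\})$ has at least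
$$|W|-1-(p-1-\ell)=\Delta-2-m\ge\Delta-3-\tau\ge\tau+1$$
vertices. All $K$–$W$ edges are blue, so (E′) with $v=w$ gives a blue $X$, a contradiction.

Let $x\in K$ have blue degree at least $\Delta$. All of $W$ is blue to $x$ and $|W|\le\Delta-2$, so we can choose a set $B_0\supseteq W$ of $\Delta$ blue neighbors of $x$. Then $|B_0\setminus W|=2+\ell+q$, and
$$|K\setminus(B_0\cup\{x\})|\ge|K|-1-(2+\ell+q)=\Delta-2-m\ge\tau+1 .$$
Since $|W|\ge\tau$, (E′) with $v=x$, centers in $W$ and kids in $K$ gives a blue $X$, a contradiction. This proves the claim.

So every vertex of $K\cup W$ has red degree at least $\Delta-1$. As all $K$–$W$ edges are blue, three consequences follow.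

A vertex $w\in W$ has its red neighbors in $W\cup M$, so
$$\text{every } w\in W \text{ has at least } \Delta-1-(|W|-1)=2+\ell+q \text{ red neighbors in } M. \tag{4}$$
At most $q$ of them lie in $S'$, so $w$ has at least $2+\ell$ red neighbors in $S$. In particular $p\ge\ell+2$, as $W$ is non-empty.

A vertex $x\in K$ has its red neighbors in $K\cup M$, so
$$\text{every } x\in K \text{ has at least } \Delta-1-(|K|-1)=p-1-\ell \text{ red neighbors in } M, \tag{5}$$
and $z$ has exactly $p$, namely $S$.

Finally, $|K|-1=\Delta+\ell-p\le\Delta-2$, and $x\in K$ has at least $\Delta-1-m$ red neighbors in $K$, so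
$$\text{every } x\in K \text{ has at most } (\Delta-2)-(\Delta-1-m)=m-1 \text{ non-red neighbors in } K\setminus\{x\}. \tag{6}$$

**Step 4: $m+\ell\le\tau-1$.** The purpose is to sharpen the bound on $m$ by building $F$ from a maximum matching and a few red edges inside $A$. Suppose $m+\ell\ge\tau$, and let $\mathcal M$ be a matching of $H$ of size $m$. Its $m$ disjoint edges each contain at least one of the $m$ vertices of the cover $M$, so each contains exactly one, and every vertex of $M$ is used. Hence $S$ is matched into $C\setminus S'=W$, and $S'$ is matched into $A\setminus S$.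

We first build the special part of $F$.

- If $i=1$: exactly $p\le\tau+1$ vertices of $W$ are matched, and $|W|\ge2\tau+1>p$ by (3), so there is an unmatched $w_0\in W$. By (4) it has a red neighbor $s\in S$. Then $s$, with its partner and $w_0$, is a center with two kids. It uses one edge of $\mathcal M$.
- If $i=2$: take $s\in S$ with partner $w\in W$. By (4), $w$ has at least two red neighbors in $S$, so it has one, $s'\ne s$, with partner $w'$. Then $w's'ws$ is a path kid–center–kid–center. It uses two edges of $\mathcal M$.

So far the centers are in $A$ and the kids in $C$. We need $\tau-1$ (for $i=1$) or $\tau-2$ (for $i=2$) further disjoint edges. If $m\ge\tau$, the remaining edges of $\mathcal M$ suffice, and $F$ appears with all centers in $A$ and all kids in $C$, contradicting (E).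

If $m<\tau$, add all the remaining $m-1$ (or $m-2$) edges of $\mathcal M$ together with $\tau-m\le\ell$ disjoint red edges inside $A\setminus S$ that avoid the at most $q$ vertices of $A\setminus S$ used by $\mathcal M$. The number of extra edges is then right. The red edges inside $A\setminus S$ are found greedily: at each stage the number of vertices of $A\setminus S$ still available is at least
$$\Delta+\ell-p-q-2(\tau-m)=\Delta+\ell+m-2\tau\ge\Delta-2\tau>m .$$
Pick an available vertex $x$. By (6), among the at least $m$ other available vertices at most $m-1$ are not red to $x$, so one of them is red to $x$. Each of these edges has one end as a center and the other as a kid, so exactly $\tau-m\le\ell$ kids lie in $A$. This contradicts (E). So $m+\ell\le\tau-1$.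

**Step 5: counting the red edges at $M$.** The purpose is to determine $\ell,m,p,q$. Put $p'=p-\ell$ and $q'=q+\ell$. Then $p'\ge2$, $q'\ge0$, $p'+q'=m$, and by (3)
$$|W|=\Delta-2-q',\qquad |K|-1=\Delta-p'.$$
Let $d(\mu)$ be the red degree of $\mu$. By (4), each of the $\Delta-2-q'$ vertices of $W$ sends at least $2+q'$ red edges to $M$. By (5), each of the $\Delta-p'$ vertices of $K\setminus\{z\}$ sends at least $p'-1$, and $z$ sends $p=p'+\ell$. Using $2+q'=m+2-p'$,
$$\sum_{\mu\in M}d(\mu)\ge(2+q')(\Delta-2-q')+(p'-1)(\Delta-p')+p'+\ell=(m+1)\Delta-g(p')+\ell, \tag{7}$$
where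
$$g(p')=(m+2-p')^2+p'^2-2p'.$$
The function $g$ is a quadratic with leading coefficient $2$, so it is convex, and on an interval it is largest at an end. On $[2,m]$ the end values are $g(2)=m^2$ and $g(m)=m^2-2m+4$, and the latter is at most $m^2$ as $m\ge p'\ge2$. So $g(p')\le m^2$.

Suppose $\ell\ge1$. Since $d(\mu)\le\Delta+\ell$, (7) gives $m(\Delta+\ell)\ge(m+1)\Delta-m^2+\ell$. With $m\le\tau-1-\ell$ from Step 4,
$$\Delta\le m^2+m\ell-\ell=m(m+\ell)-\ell\le(\tau-1-\ell)(\tau-1)-\ell=(\tau-1)^2-\ell\tau\le\tau^2-3\tau+1<\Delta,$$
a contradiction. So $\ell=0$: all monochromatic degrees are at most $\Delta$, and $p'=p$, $q'=q$.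

Let $c$ be the number of $\mu\in M$ with $d(\mu)=\Delta$. Then $\sum_{\mu\in M}d(\mu)\le m\Delta-(m-c)$, and (7) gives
$$\Delta\le g(p)-m+c\le g(p). \tag{8}$$
If $m\le\tau-2$, then $\Delta\le m^2\le(\tau-2)^2=\tau^2-4\tau+4<\Delta$, a contradiction. So $m=\tau-1$. If $p\ge3$, then by convexity $g(p)\le\max(g(3),g(m))$. Here $g(3)=(m-1)^2+3=m^2-2m+4=g(m)$, so (8) gives
$$\Delta\le m^2-2m+4=\tau^2-4\tau+7<\tau^2-3\tau+4\le\Delta,$$
a contradiction. So $p=2$, $g(p)=m^2$, and (8) gives $c\ge\Delta-m^2+m$. Altogether
$$\ell=0,\quad m=\tau-1,\quad p=2,\quad q=\tau-3,\quad c\ge\Delta-(\tau-1)(\tau-2)\ge2. \tag{9}$$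
By (4) each $w\in W$ has at least $2+q=m$ red neighbors in $M$, so $W$ is completely red to $M$. Also $|W|=\Delta-2-q=\Delta-\tau+1$. These are the sizes in $\mathcal C_3(\tau-1)$. The new feature is $c\ge2$, whereas in $\mathcal C_3(\tau-1)$ the vertex $z$ is the only one of red degree $\Delta$.

**Step 6: a second vertex of red degree $\Delta$.** The purpose is to play the structure seen from $z$ against the structure seen from a vertex of $M$. By (9), $c\ge1$, so there is $\mu\in M$ of red degree $\Delta$. It attains the maximum monochromatic degree, in red, and this was all we assumed about $z$. So Steps 1–5 hold with $\mu$ in place of $z$. They give a partition $V=K^*\sqcup M^*\sqcup W^*$ with the following properties, where $N(\mu)$ is the set of red neighbors of $\mu$.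

- $K^*=(N(\mu)\setminus S^*)\cup\{\mu\}$ with $S^*\subseteq M^*$ and $|S^*|=2$.
- $|W^*|=\Delta-\tau+1$, and $W^*$ is disjoint from $N(\mu)\cup\{\mu\}$.
- $W^*$ is completely red to $M^*$.
- Every vertex of $K^*\setminus\{\mu\}$ has at least $2-1-0=1$ red neighbor in $M^*$, by (5).

Since $W$ is completely red to $M$, we have $W\subseteq N(\mu)$. As $|W|>2=|S^*|$, there is $w\in W\setminus S^*$, and then $w\in K^*$ and $w\ne\mu$. Let $y\in M^*$ be a red neighbor of $w$. All $K$–$W$ edges are blue, so $y\notin K$.

Next, $W^*$ is disjoint from $N(\mu)\supseteq W$ and does not contain $\mu$, so $W^*\subseteq K\cup(M\setminus\{\mu\})$. Since $|W^*|=\Delta-\tau+1>\tau-2=|M\setminus\{\mu\}|$, there is $x\in W^*\cap K$. As $y\in M^*$, it is red to $x\in K$, so $y\notin W$.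

Hence $y\in M$. So $y$ is red to all of $W$, because $y\in M$, and to all of $W^*$, because $y\in M^*$. These sets are disjoint, so
$$d(y)\ge|W|+|W^*|=2(\Delta-\tau+1)>\Delta,$$
as $\Delta>2\tau-2$. This contradicts the fact that all monochromatic degrees are at most $\Delta$. $\blacksquare$

## Proofs of Theorems 6 and 7

**Proof of Theorem 6.** Let $t\ge7$, let $\Delta$ be even with $(t-1)(t-2)<\Delta\le t(t-1)$, and let $T=T(\Delta,t)$. Note that $\Delta>(t-1)(t-2)>t$, so $T$ is defined. Both $\Delta$ and $(t-1)(t-2)$ are even, so $\Delta\ge(t-1)(t-2)+2=t^2-3t+4$, and Proposition 9 with $i=1$, $\tau=t$ gives $r(T)\le2\Delta-1$. Lemma 3, part 2, with the class $\{b_1,\dots,b_\Delta\}$, gives $r(T)\ge2\Delta-1$. So $r(T)=2\Delta-1$.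

Every proper supergraph $G'$ of $T$ on the same vertex set contains $T+e$ for some new edge $e$, so by Proposition 8, part 1, $r(G')\ge r(T+e)\ge2\Delta>r(T)$. Hence $T$ is Ramsey saturated. It is not a star. Its order is $\Delta+t+2\ge32+7+2=41$, because the range of $\Delta$ starts above $(t-1)(t-2)\ge30$ and $\Delta$ is even. The conjecture is false. $\blacksquare$

For instance, $T(32,7)$ is a tree on $41$ vertices with Ramsey number $63$, and it is Ramsey saturated.

**Proof of Theorem 7.** Let $t\ge7$, let $\Delta\ge t$ be even, and let $T=T(\Delta,t)$.

For part 1, if $\Delta>(t-1)(t-2)$, then $\Delta\ge t^2-3t+4$ by parity, and $r(T)=2\Delta-1$ by Proposition 9 with $i=1$, $\tau=t$ and Lemma 3, part 2. If $\Delta\le(t-1)(t-2)$, then $r(T)\ge2\Delta$ by Proposition 8, part 2.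

For part 2, if $(t-1)(t-2)<\Delta\le t(t-1)$, then $T$ is Ramsey saturated by Theorem 6. Let $\Delta>t(t-1)$ and put $\tau=t+1$. Both numbers are even, so
$$\Delta\ge t(t-1)+2=t^2-t+2=(t+1)^2-3(t+1)+4=\tau^2-3\tau+4 .$$
The graph $T+a_1b_{t+1}=T(\Delta,\tau-1)+a_1b_\tau$ is isomorphic to $X_2$ with this $\tau$, so Proposition 9 with $i=2$ and part 1 give
$$r(T+a_1b_{t+1})\le2\Delta-1=r(T).$$
The reverse inequality holds because $T\subseteq T+a_1b_{t+1}$. So the two Ramsey numbers are equal, and $T$ is Ramsey unsaturated. $\blacksquare$
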